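
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{$C^1$-generic Axiom A attractors carry no SRB measure}


\begin{abstract}
We show that a $C^1$-generic Axiom A diffeomorphism has no SRB measure on a non-trivial hyperbolic attractor. More precisely, for generic $f$ there is one invariant Borel subset of the attractor that has zero volume in every unstable manifold and has full measure for every $f$-invariant probability on the attractor. The proof perturbs a smooth system along a Rokhlin tower. The flow of a $C^1$-small vector field that oscillates at an arbitrarily small spatial scale is applied many times along each orbit and squeezes most of the tower into thin slabs transverse to the unstable direction.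
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $M$ be a closed Riemannian manifold and $f:M\to M$ a $C^1$ diffeomorphism. It is \emph{Axiom A} if its non-wandering set $\Omega(f)$ is hyperbolic, that is, there is a continuous $Df$-invariant splitting $T_{\Omega(f)}M=E^s\oplus E^u$ with $E^s$ uniformly contracted and $E^u$ uniformly expanded, and if periodic points are dense in $\Omega(f)$. By the spectral decomposition $\Omega(f)$ is then a finite union of basic sets. A basic set $\Lambda$ is a \emph{hyperbolic attractor} if it has a neighborhood $U$ with $f(\overline U)\subset U$ and $\bigcap_{n\ge0}f^n(\overline U)=\Lambda$. Its basin is $B(\Lambda)=\bigcup_{n\ge0}f^{-n}(U)$. The attractor contains the global unstable manifold $W^u(x,f)$ of each of its points. These leaves are injectively immersed $C^1$ submanifolds tangent to $E^u$, and each carries the volume induced by the Riemannian metric.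

An \emph{SRB measure} for $f$ on $\Lambda$ is an $f$-invariant Borel probability measure on $\Lambda$ whose conditional measures, with respect to a measurable partition subordinate to the local unstable manifolds, are absolutely continuous with respect to the induced volume. A \emph{physical measure} is an invariant probability $\mu$ such that $\frac1n\sum_{k<n}\delta_{f^kx}\to\mu$ weak$^*$ for Lebesgue-almost every $x\in B(\Lambda)$.

It is natural to look for SRB measures by iterating volume. Let $\Gamma$ be a disc in an unstable leaf and write $\ell_f=\log|\det Df|_{E^u}|$. The image of the volume of $\Gamma$ under $f^k$ is a measure on $f^k\Gamma$, and the ratio of its density at $x$ to its density at $y$, for $x,y\in f^k\Gamma$, is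
\[
\exp\sum_{m=1}^{k}\bigl(\ell_f(f^{-m}y)-\ell_f(f^{-m}x)\bigr).
\]
For nearby points in a leaf, $d(f^{-m}x,f^{-m}y)$ decays exponentially. If $\ell_f$ is H\"older continuous, as it is for $C^2$ diffeomorphisms, the sum is bounded independently of $k$, and limits of averages keep a density along the leaves. If $f$ is only $C^1$, then $\ell_f$ is only continuous and this argument gives no bound on the sum. Does a typical $C^1$ system nevertheless have an SRB measure?

The setting is the following. \emph{Let $\mathcal U$ be a nonempty $C^1$-open set of $C^1$ Axiom A diffeomorphisms of $M$ such that each $g\in\mathcal U$ has a hyperbolic attractor $\Lambda_g$ depending continuously on $g$ (the hyperbolic continuation), with $\dim E^u\ge1$ on $\Lambda_g$.} A subset of $\mathcal U$ is \emph{residual} if it contains a countable intersection of $C^1$-open dense subsets of $\mathcal U$. The set $\mathcal U$ is open in the completely metrizable space $\mathrm{Diff}^1(M)$, so residual sets are dense and any two of them intersect. A theorem of Qiu \cite{Qiu}, quoted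 in \cite{Thesis}, says that there is a residual subset of $\mathcal U$ on which $\Lambda_g$ carries a unique physical measure. The thesis \cite{Thesis} records that it is not known whether a generic $C^1$ Axiom A diffeomorphism has an SRB measure or not. We ask which, if either, of the following holds:
\begin{itemize}
\item[(A)] there is a residual $\mathcal R\subset\mathcal U$ such that every $g\in\mathcal R$ has an SRB measure on $\Lambda_g$;
\item[(B)] there is a residual $\mathcal R\subset\mathcal U$ such that no $g\in\mathcal R$ has an SRB measure on $\Lambda_g$.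
\end{itemize}
Density alone does not decide between them: the $C^\infty$ diffeomorphisms are $C^1$-dense in $\mathcal U$, and each has an SRB measure on its attractor.

\subsection{Results}

\begin{theorem}\label{thm:main}
There is a residual set $\mathcal R\subset\mathcal U$ such that for every $f\in\mathcal R$ there is a Borel set $N\subset\Lambda_f$ with $f(N)=N$ and
\begin{enumerate}
\item[(1)] $N\cap W^u(x,f)$ has zero Riemannian volume in $W^u(x,f)$ for every $x\in\Lambda_f$, and $\mathrm{Leb}(N)=0$;
\item[(2)] $\nu(N)=1$ for every $f$-invariant Borel probability measure $\nu$ on $\Lambda_f$.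
\end{enumerate}
\end{theorem}

Here $\mathrm{Leb}$ is the Riemannian volume of $M$.

\begin{corollary}\label{cor:answer}
For $f\in\mathcal R$ there is no SRB measure on $\Lambda_f$. So \textup{(B)} holds and \textup{(A)} fails.
\end{corollary}

\begin{proof}
Suppose $\nu$ is SRB and disintegrate it along a partition subordinate to unstable manifolds: $\nu(N)=\int\nu_x(N)\,d\nu(x)$, where $\nu_x$ lives on a subset of $W^u(x,f)$ and is absolutely continuous with respect to volume there. By (1), $\nu_x(N)=0$ for almost every $x$, so $\nu(N)=0$, contrary to (2). If (A) held as well, two residual subsets of the nonempty Baire space $\mathcal U$ would be disjoint, which is impossible.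
\end{proof}

\begin{corollary}\label{cor:more}
\begin{enumerate}
\item[(a)] For $f\in\mathcal R$, every invariant probability on $\Lambda_f$ has almost surely purely singular conditional measures on unstable manifolds, and none is absolutely continuous with respect to $\mathrm{Leb}$.
\item[(b)] For every $f\in\mathcal U$ there is an invariant probability $\mu$ on $\Lambda_f$ with $h_\mu(f)=\int\ell_f\,d\mu$. For $f\in\mathcal R$ it is not SRB.
\item[(c)] The set of $f\in\mathcal U$ that have an SRB measure on $\Lambda_f$ is nevertheless dense in $\mathcal U$.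
\end{enumerate}
\end{corollary}

Qiu's theorem is not used. Together with Corollary \ref{cor:answer} it says that the physical measure of a generic $f$ is not SRB.

\subsection{Strategy}

To apply Baire's theorem we look for a robust, approximate version of Theorem \ref{thm:main}: for each $\varepsilon>0$, an open dense set of maps $f$ having a set $V$ that is thin in every unstable leaf but carries most of the mass of invariant measures. The set $V$ that we construct does not do this for \emph{every} invariant measure; a measure on a periodic orbit, for instance, may miss it altogether. We therefore produce a second thin set $E$ of excuses, such that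
\[
\nu(V)\ge1-\varepsilon-2\nu(E)\qquad\text{for every $f$-invariant }\nu\text{ on }\Lambda_f .
\]
A measure either sees $V$ or sees $E$, and both sets are thin. This is Proposition \ref{prop:main}; the theorem follows from it by Borel--Cantelli (Section \ref{sec:reduction}). Section \ref{sec:model} shows the construction of $V$ in a linear model. Sections \ref{sec:geometry} and \ref{sec:averages} set up the geometry and control time averages along unstable discs, uniformly over maps $C^0$-close to a smooth one. Sections \ref{sec:construction} and \ref{sec:estimates} prove the proposition.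

The hypothesis $\dim E^u\ge1$ cannot be dropped. If $\dim E^u=0$, the attractor is a periodic orbit, unstable manifolds are points, and the invariant measure is trivially SRB. The $C^1$ topology enters through the scaling described in Remark \ref{rem:scale}.

\section{Squeezing along an orbit: a linear model}\label{sec:model}

\subsection{Squeezing on the line}

\begin{lemma}\label{lem:line}
Let $0<\kappa<\frac14$. There is a smooth $1$-periodic $a:\mathbb R\to\mathbb R$ with $a(t)=t$ for $|t|\le\frac12-\kappa$, $|a|\le\frac12$ and $|a'|\le\frac1\kappa$. For $r>0$ let $\psi_t$ be the flow of $\dot z=-r\,a(z/r)$ on $\mathbb R$. For $t\ge0$: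
\begin{enumerate}
\item[(a)] $|\psi_t(z)-z|\le rt/2$ and $e^{-t/\kappa}\le\psi_t'\le e^{t/\kappa}$;
\item[(b)] if $\operatorname{dist}(z,r(\mathbb Z+\frac12))\ge\kappa r$ and $e^{-t}\le\kappa$, then $\operatorname{dist}(\psi_t(z),r\mathbb Z)\le\kappa r/2$.
\end{enumerate}
\end{lemma}

\begin{proof}
Start with the $1$-periodic piecewise linear function equal to $t$ for $|t|\le\frac12-\frac\kappa2$ and of slope $-(1-\kappa)/\kappa$ on $[\frac12-\frac\kappa2,\frac12+\frac\kappa2]$. It is bounded by $\frac12$ and has slopes of modulus at most $\frac1\kappa$. Mollify it with a symmetric kernel of radius less than $\kappa/2$. This preserves both bounds, and it preserves the value $t$ wherever the function is linear on the $\kappa/2$-neighborhood of $t$, in particular for $|t|\le\frac12-\kappa$.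

(a) The speed is at most $r/2$, and $\frac{d}{dt}\log\psi_t'(z)=-a'(\psi_t(z)/r)\in[-\frac1\kappa,\frac1\kappa]$. (b) Write $z=r(m+t_0)$ with $m\in\mathbb Z$ and $|t_0|\le\frac12-\kappa$. As long as the solution stays in $r\,[m-\frac12+\kappa,\,m+\frac12-\kappa]$, the equation reads $\dot z=-(z-rm)$. So $\psi_t(z)=r(m+e^{-t}t_0)$ for all $t\ge0$, and $|e^{-t}t_0|\le\kappa/2$ if $e^{-t}\le\kappa$.
\end{proof}

Take $\delta=\kappa\eta$ with $\eta$ small. By (a), \emph{for every} $r\le1$ the map $\psi_\delta$ is $C^1$-close to the identity: its displacement is at most $\delta/2$ and its derivative is within $e^\eta-1$ of $1$. By (b), once $n\ge\delta^{-1}\log(1/\kappa)$, the $n$-fold composition carries all but a proportion $2\kappa$ of every interval of length $r$ centered at a point of $r\mathbb Z$ into a subinterval of proportion $\kappa$. The number $n$ of steps does not depend on $r$.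

\begin{remark}\label{rem:scale}
Let $\psi_t^{(r)}$ denote the flow with parameter $r$. Then $\psi^{(r)}_t(z)=r\psi^{(1)}_t(z/r)$. As $r\to0$ the displacement tends to $0$, the first derivative keeps its range, and the second derivative grows like $1/r$. The squeezing step $\psi_\delta$ is thus a $C^1$-small but not $C^2$-small perturbation at small scales.
\end{remark}

\subsection{One column over a toral automorphism}\label{sec:column}

The $n$ squeezing steps cannot be done at one place, since their composition is far from the identity. They are distributed along the orbit. Let $A=\bigl(\begin{smallmatrix}2&1\\1&1\end{smallmatrix}\bigr)$ act on $\mathbb R^2/\mathbb Z^2$, with unstable eigenvalue $\lambda=(3+\sqrt5)/2$ and orthonormal eigenvectors $e^u,e^s$. Fix $T>n$, a point $p$ with $p,Ap,\dots,A^{T-1}p$ distinct, and a small box $Q=\{p+ze^u+we^s:|z|,|w|\le\rho\}$ such that $Q,AQ,\dots,A^{T-1}Q$ are disjoint. Define $h_j$ on $A^jQ$ by $h_j(A^j(p+ze^u+we^s))=z$.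

Let $f=P\circ A$, where $P$ replaces the value $h_k$ by $\psi_\delta(h_k)$ on $A^kQ$ for $1\le k\le n$, leaving $w$ unchanged, and is the identity elsewhere. Here $r$ is much smaller than $\rho$, and we ignore the cutoff needed near the edges of the boxes. In the Euclidean unstable coordinate $Z=\lambda^kh_k$ on $A^kQ$ the map $P$ is $Z\mapsto\lambda^k\psi_\delta(\lambda^{-k}Z)$. It has the same derivative as $\psi_\delta$ at the corresponding point, so the expansion of $A$ costs nothing in the size of the derivative. The $C^0$ size is at most $\lambda^nr\delta/2$, which tends to $0$ with $r$. Following a point $y\in Q$ of coordinate $z$, we find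
\[
h_j(f^jy)=\psi_{n\delta}(z)\qquad(n\le j<T).
\]
Let $Q_{\mathrm{gap}}\subset Q$ be the part where $\operatorname{dist}(z,r(\mathbb Z+\frac12))<\kappa r$, and put
\[
V=\bigcup_{n\le j<T}\{x\in A^jQ:\operatorname{dist}(h_j(x),r\mathbb Z)\le\kappa r\}.
\]
By Lemma \ref{lem:line}(b), $f^j(Q\setminus Q_{\mathrm{gap}})\subset V$ for $n\le j<T$ (Figure \ref{fig:column}). These sets are disjoint, so for every $f$-invariant probability $\nu$
\begin{equation}\label{eq:modelbound}
\nu(V)\ge(T-n)\bigl(\nu(Q)-\nu(Q_{\mathrm{gap}})\bigr).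
\end{equation}
On the other hand $V$ occupies a proportion of about $2\kappa$ of each unstable segment crossing a level. So $V$ is thin, while its $\nu$-measure is close to $1$ as soon as $T\gg n$, $T\nu(Q)$ is close to $1$ and $T\nu(Q_{\mathrm{gap}})$ is close to $0$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!45] (0,0) rectangle (0.1,1.5);
\fill[gray!45] (3.9,0) rectangle (4,1.5);
\foreach \x in {1,2,3} \fill[gray!45] (\x-0.1,0) rectangle (\x+0.1,1.5);
\draw (0,0) rectangle (4,1.5);
\node at (2,-0.4) {base $Q$};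
\draw[->,thick] (4.5,0.75) -- (6.3,0.75);
\node at (5.4,1.1) {\small $n$ steps};
\foreach \x in {7.3,8.3,9.3,10.3} \fill[black!75] (\x-0.1,0) rectangle (\x+0.1,1.5);
\draw (6.8,0) rectangle (10.8,1.5);
\node at (8.8,-0.4) {level $j\ge n$};
\end{tikzpicture}
\caption{One column of the tower, in the coordinates transported from the base; the unstable direction is horizontal. Left: the base, with the gaps around the points of $r(\mathbb Z+\frac12)$ in gray. Right: a level after the $n$ squeezing steps. Every point that started outside the gaps now lies in one of the thin dark slabs around the points of $r\mathbb Z$; these slabs make up $V$.}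
\label{fig:column}
\end{figure}

\subsection{What the general case requires}\label{sec:difficulties}

First, one column covers little of the attractor. Rokhlin's lemma gives a tower for the equilibrium state $\mu_g$ of a smooth $g$ that covers almost all of it, and we cut its base into small compact pieces. Second, an invariant measure may spend little time in the tower. The points whose $f$-orbit does so form the first excuse $E_1$, and we must show that $E_1$ is thin along every unstable disc of every nearby $f$ (Section \ref{sec:averages}). Third, an invariant measure may concentrate on the gaps. The points about to enter a gap form the second excuse $E_2$. Here is a trap: the perturbation and the gaps have the same scale $r$, so the sets $f^{-j}(Q_{\mathrm{gap}})$ need not be thin in leaves. We define $E_2$ by iterates of the \emph{unperturbed} map $g$, for which thinness is a matter of geometry, and use the long return time $T$ to show that most points see no perturbation before they enter a gap. Finally, on a general attractor the bundle $E^s$ is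 only continuous, so there is no smooth unstable coordinate. A function whose differential kills $E^s$ at a single point of each column suffices if the columns are narrow.

\section{Charts, leaves and graph discs}\label{sec:geometry}

We write $d_0(f,g)=\sup_xd(f(x),g(x))+\sup_xd(f^{-1}(x),g^{-1}(x))$ and $S^f_L\varphi=\sum_{k=0}^{L-1}\varphi\circ f^k$, and
\[
W^u_\varepsilon(x,f)=\{y:d(f^{-k}y,f^{-k}x)\le\varepsilon\text{ for all }k\ge0\}.
\]
Fix $g_0\in\mathcal U$, and let $u=\dim E^u\ge1$ and $s=\dim E^s$ on $\Lambda_{g_0}$. We use the stable manifold theorem and the persistence of hyperbolic sets in the following form; see \cite{HP,HPS,Shub}. There are a $C^1$-open neighborhood $\mathcal N\subset\mathcal U$ of $g_0$, an open set $U_0\supset\Lambda_{g_0}$ and constants $\varepsilon_0,C_0>0$, $C_h\ge1$, $\vartheta\in(0,1)$ such that for all $f\in\mathcal N$: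
\begin{itemize}
\item[(H1)] $f(\overline{U_0})\subset U_0$, and $\Lambda_f=\bigcap_{n\ge0}f^n(\overline{U_0})$ is hyperbolic and transitive; $E^u_f(x)$ and $E^s_f(x)$ have dimensions $u$ and $s$ and depend continuously on $(x,f)$; $\|Df^{-k}|_{E^u_f}\|\le C_h\vartheta^k$ for $k\ge0$.
\item[(H2)] For $x\in\Lambda_f$, $W^u(x,f)$ is an injectively immersed $C^1$ submanifold, contained in $\Lambda_f$ and tangent to $E^u_f$. The set $W^u_{2\varepsilon_0}(x,f)$ is contained in a $C^1$ embedded disc without boundary $\widehat W(x,f)\subset W^u(x,f)$, open in the leaf, of dimension $u$ and volume at most $C_0$. There is $\varrho=\varrho(f)>0$ such that every closed leafwise ball of radius $\varrho$ is compact.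
\end{itemize}
The last property makes leaves complete, since a Cauchy sequence eventually lies in such a ball. Everything persists if $\mathcal N$ is shrunk.

\paragraph{Charts.} For $q\in\Lambda_{g_0}$ take a $C^\infty$ chart $\Phi_q$ at $q$ with $\Phi_q(q)=0$ such that $D\Phi_q(q)$ sends $E^u_{g_0}(q)$ and $E^s_{g_0}(q)$ to $\mathbb R^u\times0$ and $0\times\mathbb R^s$. Let $C_q\ge1$ be a Lipschitz constant of $\Phi_q^{-1}$ on a neighborhood of $0$. For small $\rho_q>0$ let
\begin{gather*}
\mathfrak B_q^+=\Phi_q^{-1}\{|v|<2\rho_q,\,|w|<2\rho_q\},\qquad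
\mathfrak B_q=\Phi_q^{-1}\{|v|\le\rho_q,\,|w|\le\rho_q\},\\
\mathfrak B_q^-=\Phi_q^{-1}\{|v|<\tfrac12\rho_q,\,|w|<\tfrac12\rho_q\}.
\end{gather*}
Choose $\rho_q$ so small that $\mathfrak B_q^+\subset U_0$, that $C_q$ is a Lipschitz constant of $\Phi_q^{-1}$ on $\Phi_q(\mathfrak B_q^+)$, that $3C_qC_h\rho_q\le\varepsilon_0$, that $\Phi_q$ is a chart on a neighborhood of $\overline{\mathfrak B_q^+}$ and that, by continuity of the splitting, for $f$ close to $g_0$ and $x\in\Lambda_f\cap\mathfrak B^+_q$,
\begin{itemize}
\item[(H3)] $D\Phi_qE^s_f(x)=\{(Bw,w)\}$ with $\|B\|\le\frac18$, and $D\Phi_qE^u_f(x)=\{(v,Bv)\}$ with $\|B\|\le\frac18$.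
\end{itemize}
Choose a finite set $\mathcal Q$ with $\Lambda_{g_0}\subset\bigcup_{q\in\mathcal Q}\mathfrak B_q^-$. Since $f\mapsto\Lambda_f$ is upper semicontinuous, we may shrink $\mathcal N$ so that for all $f\in\mathcal N$ and $q\in\mathcal Q$ property (H3) holds and $\Lambda_f\subset\bigcup_{q\in\mathcal Q}\mathfrak B_q^-$. Put
\[
Y=\bigcup_{q\in\mathcal Q}\mathfrak B_q\supset\Lambda_f .
\]

\paragraph{Graph discs.} Let $\Delta_q=\{v\in\mathbb R^u:|v|<\rho_q\}$. A \emph{graph disc} is a set $\Gamma=G(\Delta_q)$ with $q\in\mathcal Q$ and $G(v)=\Phi_q^{-1}(v,\sigma(v))$, where $\sigma:\Delta_q\to\{|w|\le\rho_q\}$ is $C^1$ with $\|D\sigma\|\le1$. Let $\zeta_\Gamma$ be the image under $G$ of normalized Lebesgue measure on $\Delta_q$ and $m_\Gamma$ the Riemannian volume of $\Gamma$. Then $\mathcal A^{-1}m_\Gamma\le\zeta_\Gamma\le\mathcal A\,m_\Gamma$ with $\mathcal A$ depending only on the charts. Let $\mathcal D_f$ be the set of graph discs contained in $W^u_{\varepsilon_0}(x,f)$ for some $x\in\Lambda_f$. Such a $\Gamma$ is a $u$-dimensional $C^1$ submanifold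 inside the $u$-dimensional embedded disc $\widehat W(x,f)$; hence it is open in the leaf, contained in $\Lambda_f$ and tangent to $E^u_f$.

Graph discs with no relation to the dynamics also matter. The thinness of slabs will be proved for all of them, and constant $\sigma$ will give Lebesgue estimates by Fubini.

\begin{lemma}\label{lem:cover}
Let $f\in\mathcal N$. Every $x\in\Lambda_f$ lies in some $\Gamma\in\mathcal D_f$, and such a $\Gamma$ is a neighborhood of $x$ in $W^u(x,f)$.
\end{lemma}

\begin{proof}
The disc is obtained by lifting segments of $\mathbb R^u$ to the leaf. Let $x\in\mathfrak B_q^-$ and $\Phi_q(x)=(v_0,w_0)$. Give $W=W^u(x,f)$ its leaf topology and let $\pi$ be the $v$-component of $\Phi_q$. On the open subset $W\cap\mathfrak B_q^+$ of $W$ the map $\pi$ is a local $C^1$ diffeomorphism to $\mathbb R^u$, by (H3). For $v\in\Delta_q$ let $c$, $c(0)=x$, be the maximal lift in $W\cap\mathfrak B_q^+$ of the segment $v_t=v_0+t(v-v_0)$, $t\in[0,1]$. Write $\Phi_q(c(t))=(v_t,w_t)$. Since $|v-v_0|<\frac32\rho_q$, (H3) gives $|w_t'|\le\frac18|v-v_0|\le\frac3{16}\rho_q$,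 so $|w_t|<\frac34\rho_q$. The leaf length of $c$ is at most $2C_q|v-v_0|\le3C_q\rho_q$. By completeness $c(t)$ converges in $W$ as $t$ tends to the end of the interval of definition. The limit lies in $\mathfrak B_q$, where $\pi$ is a local diffeomorphism, so the lift extends. Hence $c$ is defined on $[0,1]$. Put $G(v)=c(1)=\Phi_q^{-1}(v,\sigma(v))$.

Local inverses of $\pi$ along the compact curve $c$ patch to a $C^1$ section of $\pi$ near the segment $[v_0,v]$, and by uniqueness of lifts this section agrees with $G$ near $v$. So $\sigma$ is $C^1$ with $\|D\sigma\|\le\frac18$ and $|\sigma|<\rho_q$, and $G(\Delta_q)$ is open in $W$ and contains $x=G(v_0)$. Finally $y=G(v)$ is joined to $x$ by a leaf curve of length at most $3C_q\rho_q$, so $d(f^{-k}y,f^{-k}x)\le C_h\vartheta^k\cdot3C_q\rho_q\le\varepsilon_0$ for all $k\ge0$. Thus $G(\Delta_q)\in\mathcal D_f$. The last assertion holds because discs in $\mathcal D_f$ are open in their leaves.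
\end{proof}

\section{Time averages along unstable discs}\label{sec:averages}

\subsection{Entropy and the smooth theory}

For a finite measurable partition $\xi$ and a probability $m$, $H_m(\xi)=-\sum_{A\in\xi}m(A)\log m(A)$. Put $\xi^q=\bigvee_{k<q}f^{-k}\xi$. If $m$ is invariant, then $h_m(f,\xi)=\lim_q\frac1qH_m(\xi^q)$, and $h_m(f)$ is the supremum over $\xi$. For a continuous function $\phi$ the pressure is $P_{\mathrm{top}}(\phi)=\sup_\nu\bigl(h_\nu(f)+\int\phi\,d\nu\bigr)$ over invariant $\nu$, and an equilibrium state of $\phi$ is a $\nu$ attaining it.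

Let $g\in\mathcal N$ be $C^\infty$. Then $\ell_g$ is H\"older continuous on $\Lambda_g$, and \cite[Thms.\ 4.1, 4.11, 4.12]{Bowen} give, since $\Lambda_g$ is an attractor, $P_{\mathrm{top}}(-\ell_g)=0$, a unique equilibrium state $\mu_g$ of $-\ell_g$, and convergence of time averages. Consequently:
\begin{itemize}
\item[(S1)] an invariant $\nu$ on $\Lambda_g$ with $h_\nu(g)\ge\int\ell_g\,d\nu$ equals $\mu_g$;
\item[(S2)] $\frac1LS^g_L\varphi(x)\to\int\varphi\,d\mu_g$ for continuous $\varphi$ and Lebesgue-a.e.\ $x\in B(\Lambda_g)$.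
\end{itemize}
By uniqueness, and since entropy is affine, $\mu_g$ is ergodic. By (H1), $|\det Dg^k|_{E^u_g}|\ge(C_h\vartheta^k)^{-u}$, which exceeds $1$ for large $k$. Here $u\ge1$ is used. So $h_{\mu_g}(g)=\int\ell_g\,d\mu_g>0$, and $\mu_g$ is non-atomic, because an ergodic measure with an atom lives on a periodic orbit and has zero entropy.

\subsection{Limits of averaged disc measures}

The next lemma requires only $C^1$ regularity. There is no bounded distortion, but for each $\eta>0$ the distortion over $L$ steps is at most $e^{\eta L}$ at small scales, by uniform continuity of $\ell_f$, and such factors disappear from the entropy estimate as $\eta\to0$.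

\begin{lemma}\label{lem:entropy}
Let $f\in\mathcal N$, $\Gamma_i\in\mathcal D_f$ and $L_i\to\infty$, and suppose $\nu_i=\frac1{L_i}\sum_{k<L_i}f^k_*\zeta_{\Gamma_i}\to\nu$ weak$^*$. Then $\nu$ is invariant, supported on $\Lambda_f$, and $h_\nu(f)\ge\int\ell_f\,d\nu$.
\end{lemma}

\begin{proof}
The total variation of $f_*\nu_i-\nu_i$ is at most $2/L_i$, so $\nu$ is invariant. It is supported on the closed invariant set $\Lambda_f$ because $\Gamma_i\subset\Lambda_f$. Let $\eta>0$ and choose $\alpha\in(0,\varepsilon_0]$ with $|\ell_f(x)-\ell_f(y)|\le\eta$ whenever $x,y\in\Lambda_f$ and $d(x,y)\le\alpha$.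

\emph{Volume estimate.} For $\Gamma\in\mathcal D_f$ and $x\in\Gamma$ let $B=\{y\in\Gamma:d(f^kx,f^ky)\le\alpha,\ 0\le k<L\}$. We claim $f^{L-1}B\subset W^u_{2\varepsilon_0}(f^{L-1}x,f)$. For $y\in B$ the backward iterates of $f^{L-1}x$ and $f^{L-1}y$ of order $m\le L-1$ are within $\alpha\le\varepsilon_0$. Those of order $m>L-1$ are backward iterates of $x,y\in\Gamma\subset W^u_{\varepsilon_0}(z,f)$ for some $z$, hence within $2\varepsilon_0$. So $f^{L-1}B\subset\widehat W(f^{L-1}x,f)$ has $u$-volume at most $C_0$. Since $\Gamma$ is tangent to $E^u_f$, the Jacobian of $f^{L-1}|_\Gamma$ at $y\in B$ is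
\[
\exp S^f_{L-1}\ell_f(y)\ge\exp\bigl(S^f_{L-1}\ell_f(x)-L\eta\bigr)\ge e^{-\sup|\ell_f|}\exp\bigl(S^f_L\ell_f(x)-L\eta\bigr).
\]
Dividing the volume bound by this, and with $C=\mathcal AC_0e^{\sup|\ell_f|}$ independent of $\Gamma,x,L$,
\[
\zeta_\Gamma(B)\le C\exp\bigl(-S^f_L\ell_f(x)+L\eta\bigr).
\]

\emph{Entropy.} Let $\xi$ be a finite partition of $\Lambda_f$ into sets of diameter less than $\alpha$ with $\nu(\partial\xi)=0$. The atom of $\xi^L$ containing $x\in\Gamma$ meets $\Gamma$ inside the set $B$ of $x$. Hence
\[
H_{\zeta_{\Gamma_i}}(\xi^{L_i})\ge\int\bigl(S^f_{L_i}\ell_f-L_i\eta-\log C\bigr)\,d\zeta_{\Gamma_i}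
=L_i\int\ell_f\,d\nu_i-L_i\eta-\log C .
\]
Next we pass from $\xi^{L_i}$ to $\xi^q$ with fixed $q$, by the standard argument of Misiurewicz (see \cite[proof of Thm.\ 8.6]{Walters}). Write $L=L_i$, $\zeta=\zeta_{\Gamma_i}$. For each $0\le b<q$, the integers $0,\dots,L-1$ split into consecutive blocks of length $q$ starting at $b,b+q,\dots$ and at most $2q$ further integers, so
\[
H_\zeta(\xi^L)\le\sum_{t}H_{f^{b+tq}_*\zeta}(\xi^q)+2q\log\#\xi .
\]
Summing over $b$ and using concavity of $m\mapsto H_m(\xi^q)$, we get $qH_\zeta(\xi^L)\le LH_{\nu_i}(\xi^q)+2q^2\log\#\xi$. Therefore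
\[
\frac1qH_{\nu_i}(\xi^q)\ge\int\ell_f\,d\nu_i-\eta-\frac{\log C}{L_i}-\frac{2q}{L_i}\log\#\xi .
\]
Since $\nu$ is invariant and $\nu(\partial\xi)=0$, also $\nu(\partial\xi^q)=0$. Letting $i\to\infty$ gives $\frac1qH_\nu(\xi^q)\ge\int\ell_f\,d\nu-\eta$. Letting $q\to\infty$ gives $h_\nu(f)\ge\int\ell_f\,d\nu-\eta$, and $\eta>0$ is arbitrary.
\end{proof}

\subsection{Uniformity over nearby maps}

\begin{lemma}\label{lem:uniform}
Let $g\in\mathcal N$ be $C^\infty$, let $\varphi$ be continuous on $M$ and $\int\varphi\,d\mu_g<\beta$. For all sufficiently large $L$ there is $\tau>0$ such that $\int\frac1LS^f_L\varphi\,d\zeta_\Gamma<\beta$ for all $f\in\mathcal N$ with $d_0(f,g)<\tau$ and all $\Gamma\in\mathcal D_f$.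
\end{lemma}

\begin{proof}
\emph{The case $f=g$.} Suppose the inequality fails for infinitely many $L$, each with some $\Gamma_L\in\mathcal D_g$. A weak$^*$ limit $\nu$ as in Lemma \ref{lem:entropy} satisfies $h_\nu(g)\ge\int\ell_g\,d\nu$, so $\nu=\mu_g$ by (S1). But $\int\varphi\,d\nu\ge\beta$, a contradiction. So for all large $L$ the inequality holds for $f=g$ and all $\Gamma\in\mathcal D_g$. Fix such an $L$.

\emph{Nearby maps.} Suppose no $\tau$ works for this $L$. Then there are $f_i\in\mathcal N$ with $d_0(f_i,g)\to0$ and $\Gamma_i\in\mathcal D_{f_i}$ with integral at least $\beta$. Passing to a subsequence, all $\Gamma_i$ are graphs of functions $\sigma_i$ in the same chart $q$, $\Gamma_i\subset W^u_{\varepsilon_0}(x_i,f_i)$, $x_i\to x$, and $\sigma_i\to\sigma$ uniformly, since the $\sigma_i$ are $1$-Lipschitz. We show that the graph $\Gamma=G(\Delta_q)$ of $\sigma$ belongs to $\mathcal D_g$.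

Since $f_i^{-m}x_i\in\overline{U_0}$ for all $m\ge0$, also $g^{-m}x\in\overline{U_0}$, so $x\in\Lambda_g$. Passing to the limit in $d(f_i^{-k}y_i,f_i^{-k}x_i)\le\varepsilon_0$, where $y_i\in\Gamma_i$, we obtain $\Gamma\subset W^u_{\varepsilon_0}(x,g)\subset\widehat W(x,g)$. It remains to see that $\sigma$ is $C^1$ with $\|D\sigma\|\le1$. Let $v_0\in\Delta_q$. The tangent space of $\widehat W(x,g)$ at $G(v_0)$ is $E^u_g$, which in the chart is a graph over $\mathbb R^u$ by (H3). So some neighborhood of $G(v_0)$ in $M$ meets the embedded disc $\widehat W(x,g)$ in the graph of a $C^1$ function $\tilde\sigma$ defined near $v_0$. As $G$ is continuous with values in $\widehat W(x,g)$, $\sigma=\tilde\sigma$ near $v_0$, and $\|D\sigma\|\le\frac18$ by (H3). Thus $\Gamma\in\mathcal D_g$.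

The parametrizations $G_i$ converge uniformly to $G$, and $f_i^k\to g^k$ uniformly for $k<L$. Hence $\int\frac1LS^g_L\varphi\,d\zeta_\Gamma\ge\beta$, contradicting the choice of $L$.
\end{proof}

\section{The main proposition, and how it gives the theorem}\label{sec:reduction}

\begin{proposition}\label{prop:main}
Let $g\in\mathcal N$ be $C^\infty$, $\mathcal W$ a $C^1$-neighborhood of $g$ and $\varepsilon\in(0,1)$. There is a nonempty $C^1$-open set $\mathcal O\subset\mathcal W\cap\mathcal N$ such that for every $f\in\mathcal O$ there are Borel sets $V,E\subset M$ with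
\begin{itemize}
\item[(P1)] $\zeta_\Gamma(V)\le\varepsilon$ and $\zeta_\Gamma(E)\le\varepsilon$ for all $\Gamma\in\mathcal D_f$; and $\mathrm{Leb}(V\cap Y)\le\varepsilon$, $\mathrm{Leb}(E\cap Y)\le\varepsilon$;
\item[(P2)] $\nu(V)\ge1-\varepsilon-2\nu(E)$ for every $f$-invariant probability $\nu$ on $\Lambda_f$.
\end{itemize}
\end{proposition}

\begin{proof}[Proof of Theorem \ref{thm:main} from Proposition \ref{prop:main}]
\emph{Local part.} Let $\mathcal O_j$ be the union of all sets $\mathcal O$ given by the proposition with $\varepsilon=2^{-j}$, over all $C^\infty$ maps $g\in\mathcal N$ and all $\mathcal W$. Since $C^\infty$ diffeomorphisms are dense in $\mathrm{Diff}^1(M)$, $\mathcal O_j$ is open and dense in $\mathcal N$. Let $f\in\bigcap_{j\ge1}\mathcal O_j$, with corresponding sets $V_j,E_j$. Put $\mathcal V=\limsup_jV_j$, $\mathcal E=\limsup_jE_j$ and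
\[
N=\Lambda_f\cap\bigcup_{k\in\mathbb Z}f^k(\mathcal V\cup\mathcal E).
\]
This is a Borel set with $f(N)=N$.

\emph{(1)} By (P1) and Borel--Cantelli, $\zeta_\Gamma(\mathcal V\cup\mathcal E)=0$ for all $\Gamma\in\mathcal D_f$, and $\mathrm{Leb}((\mathcal V\cup\mathcal E)\cap\Lambda_f)=0$ since $\Lambda_f\subset Y$. By Lemma \ref{lem:cover} and the Lindel\"of property each leaf is covered by countably many $\Gamma\in\mathcal D_f$, and $\zeta_\Gamma$ is equivalent to $m_\Gamma$. So $\mathcal V\cup\mathcal E$ is null in every leaf. The map $f$ is a diffeomorphism permuting the leaves, so each $f^k(\mathcal V\cup\mathcal E)$ is null in every leaf, hence so is $N$. Likewise $\mathrm{Leb}(N)=0$, because $N=\bigcup_kf^k\bigl((\mathcal V\cup\mathcal E)\cap\Lambda_f\bigr)$.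

\emph{(2)} Let $\nu$ be invariant on $\Lambda_f$ and suppose $\nu(N)<1$. Then $\nu'=\nu(\,\cdot\setminus N)/\nu(M\setminus N)$ is an invariant probability on $\Lambda_f$ with $\nu'(\mathcal V\cup\mathcal E)=0$. Recall that $\limsup_jm(A_j)\le m(\limsup_jA_j)$ for any probability $m$. Thus $\nu'(E_j)\to0$, so $\nu'(V_j)\to1$ by (P2), so $\nu'(\mathcal V)=1$, a contradiction.

\emph{Globalization.} The set $\mathcal U$ is second countable, so it is covered by countably many such neighborhoods $\mathcal N^{(l)}$, with open dense sets $\mathcal O^{(l)}_j\subset\mathcal N^{(l)}$ as above. The sets $\mathcal O^{(l)}_j\cup(\mathcal U\setminus\overline{\mathcal N^{(l)}})$ are open and dense in $\mathcal U$. Let $\mathcal R$ be their intersection over $j,l$. Any $f\in\mathcal R$ lies in some $\mathcal N^{(l)}$, hence in $\bigcap_j\mathcal O^{(l)}_j$, and the local part applies.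
\end{proof}

\section{Construction of the perturbation}\label{sec:construction}

The rest of the proof concerns Proposition \ref{prop:main}. Fix $g$, $\mathcal W$ and $\varepsilon$. Shrinking, assume that $\mathcal W\subset\mathcal N$ is open. We carry out the construction of Section \ref{sec:column} on all columns of a tower for $\mu_g$: first functions $h_i$ that play the role of the unstable coordinate, then the tower, then the squeezed map $g_r$, and finally a neighborhood $\mathcal O$ of $g_r$ and the sets $V$ and $E$.

\subsection{Constants}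

Let $C_2\ge1$, depending only on the charts, satisfy
\begin{equation}\label{eq:C2}
\mathrm{Leb}(A\cap Y)\le C_2\max_{q\in\mathcal Q}\frac{|\Phi_q(A\cap\mathfrak B_q)|}{|\Phi_q(\mathfrak B_q)|}\qquad\text{for Borel }A .
\end{equation}
Put $\kappa=\varepsilon/(30C_2)<\frac14$, the relative width of the slabs. Let $\delta_1>0$ be such that for every smooth vector field $Z$ with $\|Z\|_{C^0}+\|\nabla Z\|_{C^0}\le\delta_1$ the time-one map $P$ of $Z$ satisfies $P\circ g\in\mathcal W$; it exists because, by Gronwall, $P\to\mathrm{id}$ in $C^1$ as $\delta_1\to0$. Put $\delta=\kappa\delta_1/2$, the strength of one squeezing step. Choose $n\ge1$ with $e^{-n\delta}\le\kappa$, an integer $T\ge8n/\varepsilon$, the height of the tower, and $\varepsilon_1=\varepsilon^2/16$. Later choices are made in the order: radius $R$, tower and margin $\gamma$, averaging time $L$ and tolerance $\tau$, scale $r$, tolerance $\tau'$.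

\subsection{Slab functions}

For $p\in\Lambda_g$ choose $q(p)\in\mathcal Q$ with $p\in\mathfrak B_{q(p)}$ and a covector $\omega_p$ with $|\omega_p|=1$ annihilating $D\Phi_{q(p)}E^s_g(p)$, which exists since $u\ge1$. Put
\[
h_p(x)=\omega_p\bigl(\Phi_{q(p)}(x)-\Phi_{q(p)}(p)\bigr)\qquad(x\in\mathfrak B^+_{q(p)}).
\]
We transport $h_p$ by $g^j$, $|j|<T$, and need the level sets of $h_p\circ g^{-j}$ to be transverse to graph discs. The choice of $\omega_p$ makes this work: the transported covector at $g^jp$ still annihilates $E^s_g$, by invariance, so it is concentrated on the unstable directions. For $q'\in\mathcal Q$ and $x\in\mathfrak B^+_{q'}$ with $g^{-j}x\in\mathfrak B^+_{q(p)}$ let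
\[
\omega_x=d\bigl(h_p\circ g^{-j}\circ\Phi_{q'}^{-1}\bigr)=\omega_p\circ D\bigl(\Phi_{q(p)}\circ g^{-j}\circ\Phi_{q'}^{-1}\bigr)\quad\text{at }\Phi_{q'}(x);
\]
this depends also on $p$, $j$ and $q'$. At $x=g^jp$, if this point is in $\mathfrak B^+_{q'}$, the covector is nonzero and annihilates $D\Phi_{q'}E^s_g(g^jp)=\{(Bw,w)\}$ with $\|B\|\le\frac18$. From $\omega_{g^jp}(0,w)=-\omega_{g^jp}(Bw,0)$ we get
\[
\bigl|\omega_{g^jp}|_{\mathbb R^s}\bigr|\le\tfrac18 b,\qquad b:=\bigl|\omega_{g^jp}|_{\mathbb R^u}\bigr|\ge b_0>0 .
\]
Here $b_0$ is uniform in $p,j,q'$. Indeed $|\omega_{g^jp}|\le\frac98b$, and $|\omega_{g^jp}|$ is bounded below uniformly, because the derivatives $D(\Phi_q\circ g^{-j}\circ\Phi_{q'}^{-1})$ form a finite family, invertible and continuous up to the compact closures of their domains. These derivatives are uniformly continuous, and $\operatorname{dist}(\mathfrak B_{q'},M\setminus\mathfrak B^+_{q'})>0$. So there is $R>0$ such that for all $p\in\Lambda_g$, $|j|<T$ and $q'\in\mathcal Q$: $B(p,R)\subset\mathfrak B^+_{q(p)}$, and if $g^jB(p,R)$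 meets $\mathfrak B_{q'}$, then $g^jB(p,R)\subset\mathfrak B^+_{q'}$ and $|\omega_x-\omega_{g^jp}|\le b_0/8\le b/8$ for $x\in g^jB(p,R)$.

Suppose that $g^jB(p,R)$ meets $\mathfrak B_{q'}$, and let $e\in\mathbb R^u$ be a unit vector with $\omega_{g^jp}(e,0)=b$. For every linear $B:\mathbb R^u\to\mathbb R^s$ with $\|B\|\le1$ we have $|\omega_x(e,Be)-b|\le\frac b8+\frac{\sqrt2\,b}8$, hence
\begin{equation}\label{eq:slope}
\omega_x(e,Be)\in\bigl[\tfrac b2,\tfrac{3b}2\bigr]\qquad(x\in g^jB(p,R)).
\end{equation}
So along the part of any graph disc in $g^jB(p,R)$ there is a fixed direction $e$ in which $h_p\circ g^{-j}$ grows at a rate comparable to $b$.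

\subsection{The tower}

The measure $\mu=\mu_g$ is ergodic and non-atomic. By Rokhlin's lemma there is a Borel set $F\subset\Lambda_g$ such that $g^jF$, $0\le j<T$, are disjoint and $T\mu(F)>1-\varepsilon_1$. Partition $F$ into finitely many Borel sets of diameter less than $R/2$ and replace each by a compact subset, dropping empty ones. By inner regularity we obtain nonempty compact sets $K_1,\dots,K_I\subset\Lambda_g$ of diameter less than $R/2$ such that all $g^jK_i$, $0\le j<T$, $i\le I$, are pairwise disjoint and $T\sum_i\mu(K_i)>1-\varepsilon_1$. Write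
\[
K=\bigcup_iK_i,\qquad K_i(t)=\{x:d(x,K_i)<t\},\qquad K(t)=\bigcup_iK_i(t).
\]
Choose $\gamma>0$ with $8\gamma<R/2$ such that the closures of $g^j(K_i(8\gamma))$, $0\le j<T$, $i\le I$, are pairwise disjoint. Applying $g^{-(T-1)}$ shows that $g^{-j}(K_i(8\gamma))$, $0\le j<T$, $i\le I$, are also pairwise disjoint. Put
\[
Q_i=\{d(\cdot,K_i)\le2\gamma\},\quad Q=\bigcup_iQ_i,\quad O_i=K_i(4\gamma),\quad O=\bigcup_iO_i,\quad O_i^+=K_i(8\gamma).
\]
Fix $p_i\in K_i$; then $O_i^+\subset B(p_i,R)$. Let $h_i=h_{p_i}$ and $h_{i,j}=h_i\circ g^{-j}$ on $g^j(O_i^+)$, $|j|<T$.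

Let $\varphi:M\to[0,1]$ be continuous, equal to $0$ on $\bigcup_{0\le j<T}g^jK$ and to $1$ off $\bigcup_{0\le j<T}g^j(K(\gamma))$. Its time averages measure the time spent outside the tower, and $\int\varphi\,d\mu\le1-T\sum_i\mu(K_i)<\varepsilon_1$.

\emph{Choice of $L$ and $\tau$.} Note that $\int\varphi\,d\mu<\varepsilon_1<\varepsilon/8$ and that $Y\subset U_0$ lies in the basin of $\Lambda_g$. Fix $L$ so large that Lemma \ref{lem:uniform} applies with $\beta=\varepsilon_1$ and that, by (S2), the first bound in (a2) below holds. Then there is $\tau>0$ such that for $f\in\mathcal N$ with $d_0(f,g)<\tau$: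
\begin{itemize}
\item[(a1)] $\int\frac1LS^f_L\varphi\,d\zeta_\Gamma<\varepsilon_1$ for all $\Gamma\in\mathcal D_f$;
\item[(a2)] $\mathrm{Leb}\{x\in Y:\frac1LS^g_L\varphi(x)>\frac\varepsilon8\}<\frac\varepsilon4$, and $|\frac1LS^f_L\varphi-\frac1LS^g_L\varphi|\le\frac\varepsilon8$ on $M$.
\end{itemize}
As $d_0(f,g)\to0$, the maps $g^{-m}f^m$ and $f^{-m}g^m$, $0\le m<T$, tend uniformly to the identity. Decrease $\tau$ so that $d_0(f,g)<\tau$ implies that they move points by less than $\gamma/2$. Then for $0\le m<T$ and all $i$:
\begin{itemize}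
\item[(c1)] $g^m(K_i(\gamma))\subset f^m(Q_i)$, as $f^{-m}g^m(K_i(\gamma))\subset K_i(\frac32\gamma)\subset Q_i$;
\item[(c2)] $f^m(Q_i)\subset g^m(K_i(\frac52\gamma))$;
\item[(c3)] $f^m(K_i(6\gamma))\subset g^m(K_i(8\gamma))$, so the sets $f^m(K(6\gamma))$, $0\le m<T$, are pairwise disjoint;
\item[(c4)] $f^{-m}g^m(O_i)\subset K_i(6\gamma)$.
\end{itemize}

\subsection{Slabs are thin in every graph disc}

\begin{lemma}\label{lem:slab}
Let $J=\{0,\dots,T-1\}$ or $J=\{-(T-1),\dots,0\}$. There is $C$ such that for all $c\in\mathbb R$, $r>0$ and $0<\theta\le\frac12$ the set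
\[
V_\theta=\bigcup_{i\le I,\ j\in J}\bigl\{x\in g^j(O_i):\operatorname{dist}\bigl(h_{i,j}(x),r(\mathbb Z+c)\bigr)\le\theta r\bigr\}
\]
satisfies $\zeta_\Gamma(V_\theta)\le6\theta+Cr$ for every graph disc $\Gamma$.
\end{lemma}

\begin{proof}
We cut the disc into pieces that meet at most one of the sets $g^j(O_i)$, and on each piece we use the monotonicity \eqref{eq:slope}. Let $G$ parametrize $\Gamma\subset\mathfrak B_q$; it is Lipschitz with a uniform constant. Cut $\Delta_q$ by a grid of cubes of side $t\le1$ so small, uniformly in $\Gamma$, that for each of the resulting convex cells $\mathsf c$ the diameter of $G(\mathsf c)$ is less than all the distances $\operatorname{dist}(g^j(\overline{O_i}),M\setminus g^j(O_i^+))$, $|j|<T$. If $G(\mathsf c)$ meets $g^j(O_i)$ with $j\in J$, then $G(\mathsf c)\subset g^j(O_i^+)\subset g^jB(p_i,R)$. By disjointness the pair $(i,j)$ is unique, so $V_\theta\cap G(\mathsf c)$ involves only $h_{i,j}$.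

Let $e,b$ be as in \eqref{eq:slope} for $(p_i,j,q)$; it applies because $g^jB(p_i,R)$ meets $\mathfrak B_q$. Put $H=h_{i,j}\circ G$. Then $\partial_eH(v)=\omega_{G(v)}(e,D\sigma(v)e)\in[\frac b2,\frac{3b}2]$ on $\mathsf c$. Let $I'$ be the intersection of $\mathsf c$ with a line parallel to $e$. On $I'$ the function $H$ is increasing and $H(I')$ is an interval of length at most $\frac{3b}2|I'|$. It meets at most
\[
\frac1r\Bigl(\frac{3b}2|I'|+2\theta r\Bigr)+1\le\frac{3b|I'|}{2r}+2
\]
of the intervals of radius $\theta r$ about the points of $r(\mathbb Z+c)$, and each of these has a preimage in $I'$ of length at most $2\theta r/(b/2)=4\theta r/b$. So $\{v\in I':G(v)\in V_\theta\}$ has length at most $6\theta|I'|+8\theta r/b_0\le6\theta|I'|+4r/b_0$. The projection of $\mathsf c$ to $e^\perp$ has $(u-1)$-volume at most a constant $C_u$. Integrating over it bounds the Lebesgue measure of $\{v\in\mathsf c:G(v)\in V_\theta\}$ by $6\theta|\mathsf c|+4C_ur/b_0$. The number of cells is bounded in terms of $t$ and $\rho_q$. Summing over the cells and dividing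 by $|\Delta_q|$ gives the estimate.
\end{proof}

\subsection{The squeezed map}

Let $a$ and $\psi_t$ be as in Lemma \ref{lem:line} for our $\kappa$ and a scale $r>0$ to be chosen. Let $\chi_i:M\to[0,1]$ be smooth, equal to $1$ on $K_i(3\gamma)$, with compact support in $O_i$. On $g^k(O_i^+)$, $1\le k\le n$, the function $h_{i,k}$ is smooth with $dh_{i,k}\ne0$. Put $X_{i,k}=\nabla h_{i,k}/|\nabla h_{i,k}|^2$, so that $dh_{i,k}(X_{i,k})=1$ and $|X_{i,k}|\,|dh_{i,k}|=1$. Define the vector field
\[
Z_r=-\sum_{i\le I}\sum_{k=1}^nr\,a(h_{i,k}/r)\,(\chi_i\circ g^{-k})\,X_{i,k},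
\]
each term extended by $0$. Since $n<T$, the terms have disjoint compact supports, in the sets $g^k(O_i)$. The field $Z_r$ is smooth because $g$ is.

\emph{Size.} Let $C'$ be a constant independent of $r$. Clearly $\|Z_r\|_{C^0}\le C'r$ if $C'$ is large. In differentiating $r\,a(h_{i,k}/r)$ the factor $r$ cancels, and
\[
\nabla Z_r=-a'(h_{i,k}/r)\,(\chi_i\circ g^{-k})\,X_{i,k}\otimes dh_{i,k}+O(r)
\]
on the support of each term, so $\|\nabla Z_r\|_{C^0}\le\frac1\kappa+C'r$. Let $P_r$ be the time-$\delta$ map of $Z_r$, that is, the time-one map of $\delta Z_r$, and put $g_r=P_r\circ g$. For small $r$ we have $\|\delta Z_r\|_{C^0}+\|\delta\nabla Z_r\|_{C^0}\le2\delta/\kappa=\delta_1$, so $g_r\in\mathcal W$. Also $d_0(g_r,g)\to0$ as $r\to0$. Fix $r$ so small that moreover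
\begin{itemize}
\item $d_0(g_r,g)<\tau/2$;
\item the term $Cr$ in Lemma \ref{lem:slab} is at most $\kappa$, for both choices of $J$;
\item for $1\le k\le n$, flow lines of $Z_r$ of time at most $\delta$ starting in $g^k(K_i(\frac52\gamma))$ stay in $g^k(K_i(3\gamma))$.
\end{itemize}

\begin{lemma}\label{lem:claim}
For $y\in Q_i$ and $n\le j<T$ we have $h_{i,j}(g_r^jy)=\psi_{n\delta}(h_i(y))$. Hence, if $\operatorname{dist}(h_i(y),r(\mathbb Z+\frac12))\ge\kappa r$, then $h_{i,j}(g_r^jy)$ is within $\kappa r/2$ of $r\mathbb Z$.
\end{lemma}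

\begin{proof}
Let $1\le k<T$. By (c2) for $g_r$, $g_r^{k-1}y\in g^{k-1}(K_i(\frac52\gamma))$. So $y_k:=g(g_r^{k-1}y)\in g^k(K_i(\frac52\gamma))$, and $h_{i,k}(y_k)=h_{i,k-1}(g_r^{k-1}y)$. If $k\le n$, then along the flow line from $y_k$ to $g_r^ky=P_r(y_k)$ we have $\chi_i\circ g^{-k}=1$ and all other terms of $Z_r$ vanish. There $\frac d{dt}h_{i,k}=-r\,a(h_{i,k}/r)$, so $h_{i,k}(g_r^ky)=\psi_\delta(h_{i,k-1}(g_r^{k-1}y))$. If $k>n$, then $y_k\in g^k(O_i)$ lies outside $\operatorname{supp}Z_r$, so $g_r^ky=y_k$ and $h_{i,k}(g_r^ky)=h_{i,k-1}(g_r^{k-1}y)$. Induction on $k$ gives the first assertion. Since $e^{-n\delta}\le\kappa$, the second is Lemma \ref{lem:line}(b).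
\end{proof}

\subsection{The open set and the thin sets}

Let $\mathcal S=\bigcup_{k=1}^ng^k(O)$, which is open, and $\mathcal S_c=\operatorname{supp}Z_r$, a compact subset of $\mathcal S$. Let $\mathcal O$ be the set of $f\in\mathcal W$ with $d_0(f,g_r)<\tau'$, where $\tau'\le\tau/2$ is so small that for all such $f$:
\begin{itemize}
\item[(o1)] $|h_{i,j}(f^jy)-h_{i,j}(g_r^jy)|<\kappa r/2$ for $y\in Q_i$, $n\le j<T$;
\item[(o2)] if $z\in M$, $0\le l<T$ and $g_r^lz\in\mathcal S_c$, then $f^lz\in\mathcal S$;
\item[(o3)] if $z\in M$, $0\le j<T$ and $f^jz\in Q_i$, then $g_r^jz\in O_i$ and $|h_i(f^jz)-h_i(g_r^jz)|<\kappa r$.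
\end{itemize}
Condition (o1) carries the squeezing over from $g_r$ to $f$; (o2) and (o3) will let us compare $f$-orbits with $g$-orbits before they enter a gap. Such a $\tau'$ exists because $f^l\to g_r^l$ uniformly for $0\le l<T$ as $d_0(f,g_r)\to0$. For (o1), by (c2) both points lie in $g^j(K_i(\frac52\gamma))$, on whose compact closure, contained in $g^j(O_i^+)$, $h_{i,j}$ is uniformly continuous. For (o2), the compact set $\mathcal S_c$ has an $\eta$-neighborhood inside $\mathcal S$ for some $\eta>0$. For (o3), $Q_i$ is a compact subset of $O_i$ and $h_i$ is uniformly continuous on $\overline{O_i}$.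

The set $\mathcal O$ is $C^1$-open and contains $g_r$, and every $f\in\mathcal O$ satisfies $d_0(f,g)<\tau$, so that (a1), (a2), (c1)--(c4) hold for it. For $f\in\mathcal O$ define
\begin{align*}
V&=\bigcup_i\bigcup_{n\le j<T}\bigl\{x\in g^j(O_i):\operatorname{dist}(h_{i,j}(x),r\mathbb Z)\le\kappa r\bigr\},\\
E_1&=\bigl\{x\in M:\tfrac1LS^f_L\varphi(x)>\tfrac\varepsilon4\bigr\},\\
E_2&=\bigcup_i\bigcup_{0\le j<T}\bigl\{x\in g^{-j}(O_i):\operatorname{dist}\bigl(h_i(g^jx),r(\mathbb Z+\tfrac12)\bigr)\le2\kappa r\bigr\},
\end{align*}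
and $E=E_1\cup E_2$. As announced in Section \ref{sec:difficulties}, $E_2$ looks into the future with $g$, not with $f$.

\section{The two estimates}\label{sec:estimates}

Let $f\in\mathcal O$. We verify (P1) and (P2), which completes the proof of Proposition \ref{prop:main}.

\subsection{Thinness: proof of (P1)}

The set $V$ is contained in the set $V_\theta$ of Lemma \ref{lem:slab} with $J=\{0,\dots,T-1\}$, $c=0$, $\theta=\kappa$. The set $E_2$ is the set $V_\theta$ with $J=\{-(T-1),\dots,0\}$, $c=\frac12$, $\theta=2\kappa$. So for \emph{every} graph disc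
\[
\zeta_\Gamma(V)\le7\kappa,\qquad\zeta_\Gamma(E_2)\le13\kappa\le\tfrac{13}{30}\varepsilon .
\]
For $\Gamma\in\mathcal D_f$, Markov's inequality and (a1) give $\zeta_\Gamma(E_1)\le\varepsilon_1/(\varepsilon/4)=\varepsilon/4$. As $\frac{13}{30}+\frac14<1$, the leaf bounds follow.

For the Lebesgue bounds, apply the slab bounds to the graph discs with $\sigma$ constant. By Fubini in each box, $V$ and $E_2$ occupy proportions at most $7\kappa$ and $13\kappa$ of $\Phi_q(\mathfrak B_q)$. By \eqref{eq:C2}, $\mathrm{Leb}(V\cap Y)\le7C_2\kappa<\varepsilon$ and $\mathrm{Leb}(E_2\cap Y)\le13C_2\kappa=\frac{13}{30}\varepsilon$. Finally, by (a2), $\mathrm{Leb}(E_1\cap Y)\le\mathrm{Leb}\{x\in Y:\frac1LS^g_L\varphi>\frac\varepsilon8\}<\frac\varepsilon4$.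

\subsection{Mass: proof of (P2)}

Let $\nu$ be an $f$-invariant probability on $\Lambda_f$. Since $Q\subset K(6\gamma)$, (c3) shows that the sets $f^jQ$, $0\le j<T$, are disjoint; applying $f^{-(T-1)}$, so are the sets $f^{-j}Q$, $0\le j<T$. In particular $\nu(Q)\le1/T$, and likewise $\nu(K(6\gamma))\le1/T$. Let
\[
Q_{\mathrm{gap}}=\bigcup_i\bigl\{y\in Q_i:\operatorname{dist}(h_i(y),r(\mathbb Z+\tfrac12))<\kappa r\bigr\}.
\]

\emph{Step 1: time in the tower.} By (c1), $\varphi=1$ off $\bigcup_{0\le j<T}f^jQ$. Hence, by invariance and $\varphi\le1$,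
\[
T\nu(Q)\ge1-\int\varphi\,d\nu=1-\int\tfrac1LS^f_L\varphi\,d\nu\ge1-\tfrac\varepsilon4-\nu(E_1).
\]

\emph{Step 2: squeezing.} Let $y\in Q_i\setminus Q_{\mathrm{gap}}$ and $n\le j<T$. Then $f^jy\in g^j(O_i)$ by (c2), and $h_{i,j}(f^jy)$ is within $\kappa r$ of $r\mathbb Z$ by Lemma \ref{lem:claim} and (o1). So $f^jy\in V$. As in \eqref{eq:modelbound}, and using $\nu(Q)\le1/T$,
\[
\nu(V)\ge(T-n)\bigl(\nu(Q)-\nu(Q_{\mathrm{gap}})\bigr)\ge T\nu(Q)-\tfrac nT-T\nu(Q_{\mathrm{gap}}).
\]

\emph{Step 3: gaps.} By disjointness, $T\nu(Q_{\mathrm{gap}})=\nu\bigl(\bigcup_{0\le j<T}f^{-j}Q_{\mathrm{gap}}\bigr)$. Let $x$ be in this union, say $f^jx\in Q_i\cap Q_{\mathrm{gap}}$ with $0\le j<T$. We distinguish whether the orbit of $x$ can meet the perturbation on its way.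

\emph{Case 1: $f^lx\notin\mathcal S$ for all $1\le l\le j$} (this includes $j=0$). By (o2), $g_r^lx\notin\mathcal S_c$ for $1\le l\le j$. The map $P_r$ is bijective and is the identity off $\mathcal S_c$, hence $P_r(\mathcal S_c)=\mathcal S_c$. So $g_r^lx=P_r(g(g_r^{l-1}x))\notin\mathcal S_c$ forces $g(g_r^{l-1}x)\notin\mathcal S_c$ and $g_r^lx=g(g_r^{l-1}x)$. By induction $g_r^jx=g^jx$. Now (o3) gives $g^jx\in O_i$ and $\operatorname{dist}(h_i(g^jx),r(\mathbb Z+\frac12))\le2\kappa r$, that is, $x\in E_2$.

\emph{Case 2: $f^lx\in g^k(O)$ for some $1\le l\le j$ and $1\le k\le n$.} By (c4), $f^{l-k}x\in K(6\gamma)$. Suppose $l\ge k$. Then $f^jx\in Q\subset K(6\gamma)$ and also $f^jx=f^{j-l+k}(f^{l-k}x)\in f^{j-l+k}(K(6\gamma))$, where $1\le k\le j-l+k\le j<T$. This contradicts (c3): the orbit cannot return to $K(6\gamma)$ so early. Hence $l<k$, and $x\in f^m(K(6\gamma))$ with $m=k-l\in\{1,\dots,n-1\}$. Each of these sets has $\nu$-measure at most $1/T$, so the points of Case 2 have total measure at most $n/T$.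

Together, $T\nu(Q_{\mathrm{gap}})\le\nu(E_2)+\frac nT$.

\emph{Conclusion.} Since $2n/T\le\varepsilon/4$,
\[
\nu(V)\ge1-\tfrac\varepsilon4-\nu(E_1)-\tfrac{2n}T-\nu(E_2)\ge1-\varepsilon-2\nu(E).
\]
This proves (P2), hence Proposition \ref{prop:main} and Theorem \ref{thm:main}. \qed

\section{Proof of Corollary \ref{cor:more}}

(a) Let $f\in\mathcal R$ and let $\nu$ be invariant on $\Lambda_f$. For any disintegration of $\nu$ along a partition subordinate to unstable manifolds, $\nu(N)=1$ gives $\nu_x(N)=1$ for almost every $x$, while $N$ has zero volume in $W^u(x,f)$. So $\nu_x$ is singular. Also $\nu(N)=1$ and $\mathrm{Leb}(N)=0$, so $\nu$ is not absolutely continuous with respect to $\mathrm{Leb}$.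

(b) Take $g_0=f$ in Section \ref{sec:geometry} and any $\Gamma\in\mathcal D_f$, and let $\mu$ be a weak$^*$ limit of a subsequence of $\frac1L\sum_{k<L}f^k_*\zeta_\Gamma$. Lemma \ref{lem:entropy} gives $h_\mu(f)\ge\int\ell_f\,d\mu$. Ruelle's inequality, valid for $C^1$ maps, bounds $h_\mu(f)$ by the integral of the sum of the positive Lyapunov exponents, which on $\Lambda_f$ is $\int\ell_f\,d\mu$. So equality holds. For $f\in\mathcal R$, $\mu$ is not SRB by Corollary \ref{cor:answer}.

(c) The $C^\infty$ elements of $\mathcal U$ are dense, and each has an SRB measure on its attractor (Sinai, Ruelle, Bowen). \qed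

\begin{thebibliography}{9}

\bibitem{Bowen} Bowen, Lecture Notes in Mathematics 470.

\bibitem{HP} Hirsch and Pugh, \emph{Stable manifolds and hyperbolic sets}.

\bibitem{HPS} Hirsch, Pugh and Shub, \emph{Invariant Manifolds}.

\bibitem{Qiu} Qiu, 2011; as quoted in \cite{Thesis}.

\bibitem{Shub} Shub, \emph{Global Stability of Dynamical Systems}.

\bibitem{Thesis} Houssem Boukhecham, PhD thesis, \url{https://mathwin.org/wp-content/uploads/2024/05/PhD-thesis-Houssem-Boukhecham.pdf}.

\bibitem{Walters} Walters, \emph{An Introduction to Ergodic Theory}.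

\end{thebibliography}

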